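\title{Distinct products in abelian groups and rainbow transportation matrices}

\begin{abstract}
Let $G$ be a finite abelian group with $|G|>1$, and let $k$ be a positive integer smaller than the least prime divisor of $|G|$. We prove that for distinct $a_1,\dots,a_k\in G$ and arbitrary $b_1,\dots,b_k\in G$ there is a permutation $\pi$ such that the products $a_1b_{\pi(1)},\dots,a_kb_{\pi(k)}$ are distinct; this is the DKSS conjecture. The main tool is a criterion for colorings of a grid $A\times B$: all integer row and column sums with equal positive total are realized by a nonnegative integer matrix whose nonzero cells have distinct colors if and only if every subgrid $A'\times B'$ carries at least $|A'|+|B'|-1$ colors. The criterion is proved by a topological argument and is then combined with Kneser's theorem and Alon's theorem for groups of prime order. We also treat sharpness, infinite abelian groups, repeated $a_i$, and non-abelian groups.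
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be an abelian group, written multiplicatively (in examples, $\mathbb Z$ and $\mathbb Z/n$ are written additively). Let $a_1,\dots,a_k\in G$ be distinct and let $b_1,\dots,b_k\in G$ be arbitrary, with repetitions allowed. Is there a permutation $\pi\in S_k$ such that
\[
a_1b_{\pi(1)},\ a_2b_{\pi(2)},\ \dots,\ a_kb_{\pi(k)}
\]
are distinct? Equivalently: in the $k\times k$ array with entries $a_ib_j$, can one choose $k$ cells, one in each row and one in each column, with $k$ different entries?

In $\mathbb Z$ the answer is yes: number the elements so that $a_1<\dots<a_k$ and $b_1\le\dots\le b_k$, and the sums $a_i+b_i$ increase strictly. What can go wrong is torsion. For $k=2$, both permutations fail exactly when $a_1b_1=a_2b_2$ and $a_1b_2=a_2b_1$. With $g=a_1a_2^{-1}\neq1$ this reads $b_2=gb_1$ and $b_1=gb_2$, which forces $g^2=1$. So for $k=2$ the only obstruction is an element of order $2$. An element of prime order $q$ gives a similar obstruction whenever $q$ divides $k$.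

\begin{proposition}\label{prop:sharp}
Let $G$ be a finite abelian group and let $1\le k\le |G|$ with $\gcd(k,|G|)>1$. Then there are distinct $a_1,\dots,a_k\in G$ and elements $b_1,\dots,b_k\in G$ such that for every $\pi\in S_k$ two of the products $a_ib_{\pi(i)}$ coincide.
\end{proposition}

\begin{proof}
Let $q$ be a prime dividing $\gcd(k,|G|)$. By Cauchy's theorem (a finite group whose order is divisible by a prime $q$ has an element of order $q$) there is $g\in G$ of order $q$. The subgroup $\langle g\rangle$ has $|G|/q\ge k/q$ cosets; let $A=\{a_1,\dots,a_k\}$ be a union of $k/q$ of them, and let $(b_1,\dots,b_k)=(1,\dots,1,g)$. If $g$ is matched with $a\in A$, then $ag$ is one of the products. But $ag\in A$ and $ag\ne a$, so $ag$ is matched with $1$, and the product $ag\cdot 1$ equals $a\cdot g$.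
\end{proof}

The smallest $k$ to which Proposition~\ref{prop:sharp} applies is the smallest prime divisor of $|G|$, and it is natural to guess that nothing goes wrong below it. This guess is the DKSS conjecture, stated in \cite{PR}, and it is our main result.

\begin{theorem}\label{thm:main}
Let $G$ be a finite abelian group with $|G|>1$, let $p(G)$ be the smallest prime divisor of $|G|$, and let $k<p(G)$ be a positive integer. Let $a_1,\dots,a_k\in G$ be distinct and let $b_1,\dots,b_k\in G$ be arbitrary. Then there is $\pi\in S_k$ such that $a_1b_{\pi(1)},\dots,a_kb_{\pi(k)}$ are distinct.
\end{theorem}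

For an arbitrary group $G$, let $p(G)$ be the smallest order of a nontrivial finite subgroup, and $p(G)=\infty$ if there is none. For finite $G$ with $|G|>1$ this is the smallest prime divisor of $|G|$, by the theorems of Lagrange and Cauchy. The finiteness of $G$ plays no role in the proof, and we prove the following statement, which contains Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:general}
The conclusion of Theorem~\ref{thm:main} holds for every abelian group $G$, finite or infinite, and every positive integer $k<p(G)$.
\end{theorem}

The proof needs a substitute for sorting, and the substitute has nothing to do with groups. Let $A,B,C$ be finite nonempty sets and let $\chi:A\times B\to C$ be a map, which we regard as a coloring of the cells of the grid $A\times B$. A set of cells is \emph{rainbow} if $\chi$ is injective on it. For a matrix $c:A\times B\to\mathbb R$, the \emph{support} $\operatorname{supp}c$ is the set of cells where $c\neq0$, and the \emph{margins} are the row sums $m_a=\sum_b c(a,b)$ and the column sums $n_b=\sum_a c(a,b)$.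

\begin{theorem}\label{thm:rainbow}
Let $A,B,C$ be finite nonempty sets and $\chi:A\times B\to C$. The following are equivalent.
\begin{itemize}
\item[(i)] $|\chi(A'\times B')|\ge|A'|+|B'|-1$ for all nonempty $A'\subseteq A$ and $B'\subseteq B$.
\item[(ii)] For all $m:A\to\mathbb Z_{\ge0}$ and $n:B\to\mathbb Z_{\ge0}$ with $\sum m=\sum n\ge1$, there is a matrix $c:A\times B\to\mathbb Z_{\ge0}$ with row sums $m$, column sums $n$ and rainbow support.
\end{itemize}
\end{theorem}

For the coloring $\chi(a,b)=ab$ in a group, condition (i) is a lower bound for the sizes of the product sets $A'B'=\{ab:a\in A',\,b\in B'\}$. If it holds for the values of the $a_i$ and the $b_j$, Theorem~\ref{thm:rainbow} produces the permutation directly (Section~\ref{sec:sorting}). If it fails, Kneser's theorem locates the failure in two cosets of a subgroup $N$ of prime order (Section~\ref{sec:kneser}). The images of the $a_i$ and $b_j$ in $G/N$ then take so few values that Theorem~\ref{thm:rainbow} applies in $G/N$, and what is left is a problem inside $N$, which is solved by Alon's theorem for groups of prime order (Section~\ref{sec:prime}). Section~\ref{sec:rainbow} proves Theorem~\ref{thm:rainbow}, Section~\ref{sec:proof}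 assembles the proof of Theorem~\ref{thm:general}, and Section~\ref{sec:ext} treats repeated $a_i$ and non-abelian groups.

\section{Pairings, matrices and the geometry of margins}\label{sec:sorting}

\subsection*{From sequences to matrices}
Passing to a quotient group destroys the distinctness of the $a_i$, so we need a form of the problem that allows repetitions in both sequences. Distinct products are then too much to ask, since the same pair of values may have to be used several times. Let $x_1,\dots,x_k$ and $y_1,\dots,y_k$ be sequences in a group $\Gamma$, not necessarily abelian. We call $\tau\in S_k$ \emph{separating} if for all $i,j$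
\begin{equation}\label{eq:sep}
x_iy_{\tau(i)}=x_jy_{\tau(j)}\quad\Longrightarrow\quad x_i=x_j\ \text{ and }\ y_{\tau(i)}=y_{\tau(j)} .
\end{equation}
If the $x_i$ are distinct, then $\tau$ is separating exactly when the products $x_iy_{\tau(i)}$ are distinct.

\begin{lemma}\label{lem:dict}
Let $X$ and $Y$ be the sets of values of the two sequences, let $m_x=|\{i:x_i=x\}|$ and $n_y=|\{j:y_j=y\}|$, and color $X\times Y$ by $\chi(x,y)=xy$. A separating permutation exists if and only if there is a matrix $c:X\times Y\to\mathbb Z_{\ge0}$ with margins $m,n$ and rainbow support.
\end{lemma}

\begin{proof}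
For $\tau\in S_k$, the matrix $c_\tau(x,y)=|\{i:(x_i,y_{\tau(i)})=(x,y)\}|$ has margins $m,n$. Every $c:X\times Y\to\mathbb Z_{\ge0}$ with these margins is of this form: split the $m_x$ indices $i$ with $x_i=x$ into blocks $I_{x,y}$ of sizes $c(x,y)$, split the $n_y$ indices $j$ with $y_j=y$ into blocks $J_{x,y}$ of sizes $c(x,y)$, and let $\tau$ map each $I_{x,y}$ bijectively onto $J_{x,y}$. Finally, $\operatorname{supp}c_\tau$ is the set of pairs $(x_i,y_{\tau(i)})$, and \eqref{eq:sep} says that $\chi$ is injective on this set.
\end{proof}

Call a pair $(X',Y')$ of finite nonempty subsets of a group \emph{deficient} if $|X'Y'|\le|X'|+|Y'|-2$. Theorem~\ref{thm:rainbow} and Lemma~\ref{lem:dict} give at once: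

\begin{corollary}\label{cor:sep}
Let $x_1,\dots,x_k$ and $y_1,\dots,y_k$ be sequences in a group $\Gamma$ with sets of values $X$ and $Y$. If no pair $(X',Y')$ with $X'\subseteq X$ and $Y'\subseteq Y$ is deficient, then there is a separating permutation.
\end{corollary}

\subsection*{Sorting and its limits}
Fix linear orders on $A$ and $B$, and call a set of cells a \emph{chain} if it is totally ordered by the product order of $A\times B$. Given margins $m,n$, list the elements of $A$ in weakly increasing order with multiplicities $m_a$, do the same for $B$, and pair the two lists term by term. This gives a matrix with margins $m,n$ whose support is a chain. So (ii) holds as soon as every chain is rainbow. This is the case for $A,B\subset\mathbb Z$ with $\chi(a,b)=a+b$, since the sum increases strictly along a chain. A maximal chain in $A'\times B'$ is a staircase of $|A'|+|B'|-1$ cells from the smallest corner to the largest, which is the reason that (i) holds in $\mathbb Z$. Theorem~\ref{thm:rainbow} says that this numerical consequence of the order can replace the order. The replacement is needed, because suitable orders need not exist.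

\begin{example}\label{ex:five}
In $\mathbb Z/5$ take $A=\{0,1,2\}$, $B=\{0,2,4\}$ and $\chi(a,b)=a+b$:
\[
\begin{array}{c|ccc}
 &0&2&4\\ \hline
0&0&2&4\\
1&1&3&0\\
2&2&4&1
\end{array}
\]
Condition (i) holds by Lemma~\ref{lem:cd} below. Suppose that for some orders $\prec$ on the rows and on the columns every chain is rainbow. Then two cells $(a,b)$, $(a',b')$ of the same color satisfy $a\prec a'$ if and only if $b'\prec b$. Reversing both orders if necessary, assume $0\prec2$ for rows. Colors $2$ and $4$ give $0\prec2$ and $2\prec4$ for columns, so $0\prec 4$ for columns. Colors $0$ and $1$ then give $1\prec0$ and $2\prec1$ for rows, so $2\prec1\prec0\prec2$, which is absurd.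
\end{example}

\subsection*{The $2\times2$ case}
Let $A=\{a,a'\}$ and $B=\{b,b'\}$. Condition (i) says that two cells in the same row or column have different colors and that there are at least three colors in all. So at most one of the two diagonals is monochromatic, and we may name the elements so that $(a,b')$ and $(a',b)$ are the only cells that may share a color. Given margins with total $k$, take
\[
c=\begin{pmatrix} m_a&0\\ n_b-m_a&n_{b'}\end{pmatrix}\quad\text{if } m_a\le n_b,
\qquad
c=\begin{pmatrix} n_b&m_a-n_b\\ 0&m_{a'}\end{pmatrix}\quad\text{if } m_a\ge n_b .
\]
In both cases the support omits one of the two cells in question, so it is rainbow.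

The normalized margins are a point $(m_a/k,n_b/k)$ of the unit square, whose four corners correspond to the four cells. The margins of the nonnegative real matrices of total $1$ supported on a set $\sigma$ of cells fill the convex hull of the corners in $\sigma$. The two cases above are two rainbow triples, and their triangles cover the square (Figure~\ref{fig:square}, left). If both diagonals are monochromatic, the largest rainbow sets are the rows and columns, and their convex hulls cover only the boundary of the square (Figure~\ref{fig:square}, right). The center is missed; it is the point $m=n=(1,1)$, the obstruction for $k=2$ found in the introduction.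

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!25] (0,0) rectangle (2,2);
\draw[very thick] (0,0) rectangle (2,2);
\draw[very thick] (0,2) -- (2,0);
\node[above left] at (0,2) {$(a,b):1$};
\node[above right] at (2,2) {$(a,b'):3$};
\node[below left] at (0,0) {$(a',b):3$};
\node[below right] at (2,0) {$(a',b'):2$};
\draw[very thick] (6,0) rectangle (8,2);
\draw (7,1) circle (0.05);
\node[above left] at (6,2) {$(a,b):1$};
\node[above right] at (8,2) {$(a,b'):2$};
\node[below left] at (6,0) {$(a',b):2$};
\node[below right] at (8,0) {$(a',b'):1$};
\end{tikzpicture}
\caption{The square of normalized margins of a $2\times2$ matrix; each corner is a cell, labeled with its color. The margins attained by matrices with rainbow support are drawn thick or shaded. Left: with three colors, two rainbow triangles cover the square. Right: with two colors, only the boundary is covered, and the center is missed.}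
\label{fig:square}
\end{figure}

In general the normalized margins form a product of two simplices, and we must show that the convex hulls of the rainbow sets cover it. Without orders there is no explicit family of simplices to write down. What survives from the picture is topological: on the left, the boundary of the square can be filled in by rainbow simplices, and on the right it cannot. A face of the product indexed by $A'\times B'$ is bounded by a sphere of dimension $|A'|+|B'|-3$, and we shall see that $N$ colors allow one to fill spheres of dimension up to $N-2$. The inequality $|A'|+|B'|-3\le N-2$ is condition (i).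

\section{Proof of Theorem~\ref{thm:rainbow}}\label{sec:rainbow}

We regard the support of a matrix $c$ on $A\times B$ as a bipartite graph with vertex set $A\sqcup B$ and an edge $ab$ for each cell $(a,b)\in\operatorname{supp}c$.

\subsection*{Necessity of (i)}
To force many colors we choose margins that force a large support. A connected graph on $s+t$ vertices has at least $s+t-1$ edges, so it suffices to force connectedness, and for this no proper set of rows may have the same total as a set of columns.

\begin{lemma}\label{lem:necessity}
Let $A'\subseteq A$ and $B'\subseteq B$ be nonempty, $s=|A'|$, $t=|B'|$. There are $m:A\to\mathbb Z_{\ge0}$ and $n:B\to\mathbb Z_{\ge0}$, positive exactly on $A'$ and on $B'$, with $\sum m=\sum n$, such that every matrix $c\ge 0$ with margins $m,n$ has at least $s+t-1$ nonzero entries, all in $A'\times B'$.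
\end{lemma}

\begin{proof}
Put $n_b=s$ for $b\in B'$. Fix $a_0\in A'$, put $m_{a_0}=st-s+1$ and $m_a=1$ for the other $a\in A'$, and let $m,n$ vanish elsewhere. Both totals equal $st$. Let $X$ be a nonempty proper subset of $A'$. If $a_0\notin X$, then $\sum_Xm=|X|\in[1,s-1]$. If $a_0\in X$, then $\sum_Xm=st-|A'\setminus X|$ with $|A'\setminus X|\in[1,s-1]$. In both cases $\sum_Xm$ is not a multiple of $s$, whereas $\sum_Yn=s|Y|$ for $Y\subseteq B'$. Hence $\sum_Xm=\sum_Yn$, for $X\subseteq A'$ and $Y\subseteq B'$, holds only if $X=Y=\emptyset$ or $(X,Y)=(A',B')$.

Let $c\ge0$ have margins $m,n$. Rows and columns with sum zero vanish, so $\operatorname{supp}c\subseteq A'\times B'$. Let $X\sqcup Y$ be the vertex set of a connected component of the graph $\operatorname{supp}c$ on $A'\sqcup B'$. Then $\sum_Xm$ and $\sum_Yn$ both equal the sum of $c$ over the edges of the component. As $X\sqcup Y\ne\emptyset$, we get $(X,Y)=(A',B')$. So the graph is connected and has at least $s+t-1$ edges.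
\end{proof}

If (ii) holds, the matrix it provides for these margins has at least $s+t-1$ cells of distinct colors in $A'\times B'$. This proves (ii)$\Rightarrow$(i).

\subsection*{Reduction to real matrices}
A topological argument produces real matrices. The next lemma, a case of the Hoffman--Kruskal theorem on totally unimodular matrices, shows that nothing is lost.

\begin{lemma}\label{lem:integer}
If $\lambda:A\times B\to\mathbb R_{\ge0}$ has integer margins, then there is $c:A\times B\to\mathbb Z_{\ge0}$ with the same margins and $\operatorname{supp}c\subseteq\operatorname{supp}\lambda$.
\end{lemma}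

\begin{proof}
Among the nonnegative real matrices with the margins of $\lambda$ and support in $\operatorname{supp}\lambda$, take $c$ with the fewest nonzero entries. Suppose that the graph $\operatorname{supp}c$ contains a cycle with consecutive edges $e_1,\dots,e_{2l}$; the length is even because the graph is bipartite. Let $\varepsilon$ be the least of $c(e_2),c(e_4),\dots,c(e_{2l})$. Add $\varepsilon$ on the odd edges and subtract it on the even ones. Each vertex of the cycle meets one odd and one even edge of it, so the margins are unchanged, while the support becomes smaller. This contradicts the choice of $c$, so $\operatorname{supp}c$ is a forest.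

A real matrix with integer margins whose support is a forest is integral, by induction on the number of edges. A forest with an edge has a vertex $v$ of degree one; the entry on the edge at $v$ equals the margin at $v$, so it is an integer; and replacing this entry by $0$ leaves a matrix with integer margins and fewer edges.
\end{proof}

\subsection*{Topological tools}
For a finite set $S$, let $\Delta_S$ be the simplex of all $\lambda:S\to\mathbb R_{\ge0}$ with $\sum\lambda=1$. We identify $s\in S$ with the vertex of $\Delta_S$ supported at $s$, and $\Delta_{S'}$, for $S'\subseteq S$, with the set of points supported in $S'$. A \emph{simplicial complex} $K$ on $S$ is a family of nonempty subsets of $S$, the \emph{simplices}, that contains every nonempty subset of each of its members. Its realization is $|K|=\{\lambda\in\Delta_S:\operatorname{supp}\lambda\in K\}$, and its $j$-\emph{skeleton} consists of the simplices with at most $j+1$ elements. $K$ is a \emph{cone with apex} $v$ if $\{v\}\in K$ and $\sigma\cup\{v\}\in K$ for all $\sigma\in K$; then $|K|$ is contractible, by the straight-line homotopy to $v$. We use the following textbook facts, where $S^j$ is the boundary of the ball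 $B^{j+1}$ and $j\ge0$.
\begin{itemize}
\item[(T1)] A continuous map $S^j\to Z$ extends continuously to $B^{j+1}$ if and only if it is homotopic to a constant map.
\item[(T2)] The identity map of $S^j$ is not homotopic to a constant map.
\item[(T3)] Every continuous map $S^j\to|K|$ is homotopic to a map into the realization of the $j$-skeleton of $K$.
\item[(T4)] If $W$ is a subcomplex of $K$ with $|W|$ contractible, then the quotient map $|K|\to|K|/|W|$ is a homotopy equivalence.
\item[(T5)] If $F$ is a convex polytope of dimension $d\ge1$ and $\partial F$ is the union of its proper faces, then there is a homeomorphism $F\to B^d$ taking $\partial F$ onto $S^{d-1}$. Every point of a polytope lies in the relative interior $F\setminus\partial F$ of exactly one face $F$ (with $\partial F=\emptyset$ for a vertex).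
\end{itemize}

The rainbow subsets of a colored set form the complex in the next lemma, the join of the color classes. The lemma says that it is $(N-2)$-connected.

\begin{lemma}\label{lem:join}
Let $D_1,\dots,D_N$ be disjoint nonempty finite sets, and let $J$ be the complex of all nonempty $\sigma\subseteq D_1\cup\dots\cup D_N$ with $|\sigma\cap D_i|\le1$ for every $i$. If $0\le j\le N-2$, every continuous map $S^j\to|J|$ extends continuously to $B^{j+1}$.
\end{lemma}

\begin{proof}
By (T1) and (T3) it suffices to find a subcomplex $W$ of $J$ that contains the $(N-2)$-skeleton and has $|W|$ contractible. Fix $v_i\in D_i$ for each $i$, and put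
\[
P_i=\{\sigma\in J:\sigma\cap D_i\subseteq\{v_i\}\},\qquad W_i=P_1\cup\dots\cup P_i,\qquad W=W_N .
\]
A simplex with at most $N-1$ elements misses some $D_i$, so it lies in $P_i$. Thus $W$ contains the $(N-2)$-skeleton.

Each $P_i$ is a cone with apex $v_i$; in particular $|W_1|$ is contractible. For $i\ge2$, the complex $W_{i-1}\cap P_i$ is also a cone with apex $v_i$: it contains $\{v_i\}$, which misses $D_1$, and if $\sigma\in P_l\cap P_i$ with $l<i$, then $\sigma\cup\{v_i\}$ meets $D_l$ in the same set as $\sigma$, so it lies in $P_l\cap P_i$. Applying (T4) twice,
\[
|W_i|\simeq|W_i|/|P_i|=|W_{i-1}|/|W_{i-1}\cap P_i|\simeq|W_{i-1}| .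
\]
By induction $|W|$ is contractible.
\end{proof}

\begin{lemma}\label{lem:onto}
Let $Q$ be a convex polytope and $\varphi:Q\to Q$ a continuous map with $\varphi(F)\subseteq F$ for every face $F$. Then $\varphi$ is onto.
\end{lemma}

\begin{proof}
Suppose $z\in Q$ is not in the image, and let $F$ be the face with $z$ in its relative interior. If $F$ is a vertex, then $\varphi(F)=F=\{z\}$, a contradiction. So $\dim F\ge1$. Let $\rho:F\setminus\{z\}\to\partial F$ send $w$ to the point where the ray from $z$ through $w$ meets $\partial F$; it is continuous and fixes $\partial F$ pointwise. Put $\psi=\rho\circ\varphi|_F:F\to\partial F$. If $w\in\partial F$, then $w$ lies in a proper face $F'$ of $F$, so $\varphi(w)\in F'\subseteq\partial F$. Hence $\psi(w)=\varphi(w)$, and the segment from $w$ to $\psi(w)$ lies in $F'$. Therefore $(1-u)w+u\psi(w)$, $0\le u\le1$, is a homotopy within $\partial F$ from the identity to $\psi|_{\partial F}$. But $\psi|_{\partial F}$ extends to the ball $F$, so by (T1) it is homotopic to a constant. This contradicts (T2).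
\end{proof}

\subsection*{Sufficiency of (i)}
Assume (i). Let $K$ be the complex of nonempty rainbow subsets of $A\times B$, so that $|K|$ is the space of nonnegative real matrices of total $1$ with rainbow support. For nonempty $A'\subseteq A$, $B'\subseteq B$, let $K_{A',B'}$ be the subcomplex of simplices contained in $A'\times B'$. Let $Q=\Delta_A\times\Delta_B$. Its faces are the products $F_{A',B'}=\Delta_{A'}\times\Delta_{B'}$, of dimension $|A'|+|B'|-2$, and the faces of $F_{A',B'}$ are the $F_{A'',B''}$ with $A''\subseteq A'$, $B''\subseteq B'$. Let $L:|K|\to Q$ send a matrix to the pair (row sums, column sums). It is continuous, and $L(|K_{A',B'}|)\subseteq F_{A',B'}$.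

We want to show that $L$ is onto. Lemma~\ref{lem:onto} concerns maps from $Q$ to itself, so we construct a continuous map in the opposite direction,
\begin{equation}\label{eq:h}
h:Q\to|K|\quad\text{with}\quad h(F_{A',B'})\subseteq|K_{A',B'}|\ \text{ for all faces,}
\end{equation}
by induction on the dimension of the faces. Send the vertex $F_{\{a\},\{b\}}$ to the vertex $(a,b)$ of $K$. Let $d\ge1$, and suppose $h$ is defined and continuous on the union of the faces of dimension less than $d$ and satisfies \eqref{eq:h} there. Let $F=F_{A',B'}$ have dimension $d$. Each proper face $F_{A'',B''}$ of $F$ is mapped into $|K_{A'',B''}|\subseteq|K_{A',B'}|$, so $h$ maps the sphere $\partial F\cong S^{d-1}$ into $|K_{A',B'}|$. The complex $K_{A',B'}$ is the complex $J$ of Lemma~\ref{lem:join} for the $N=|\chi(A'\times B')|$ color classes of $A'\times B'$. By (i), $N\ge|A'|+|B'|-1=d+1$, that is, $d-1\le N-2$. So $h|_{\partial F}$ extends to a continuous map $F\to|K_{A',B'}|$. Different faces of dimension $d$ have disjoint relative interiors, so these extensions do not conflict, and the resulting map is continuous because it is continuous on each of finitely many closed sets. This is the only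 use of (i), and it is used for every face, which is why all subgrids occur in the hypothesis.

The map $\varphi=L\circ h$ sends every face of $Q$ into itself. By Lemma~\ref{lem:onto} it is onto, hence so is $L$. Given $m,n$ with $k=\sum m=\sum n\ge1$, choose $\lambda\in|K|$ with $L(\lambda)=(m/k,n/k)$. Then $k\lambda$ is a nonnegative real matrix with margins $m,n$ and rainbow support. Lemma~\ref{lem:integer} gives an integer matrix $c\geq 0$ with the same margins and $\operatorname{supp}c\subseteq\operatorname{supp}\lambda$, and a subset of a rainbow set is rainbow. This proves (i)$\Rightarrow$(ii) and completes the proof of Theorem~\ref{thm:rainbow}. \qed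

\section{Groups of prime order}\label{sec:prime}

Corollary~\ref{cor:sep} cannot prove Theorem~\ref{thm:main} alone. In $\mathbb Z/r$ with $r\ge5$ prime, two sets of size $r-1$ form a deficient pair, because their sumset has at most $r\le 2(r-1)-2$ elements. Here an algebraic identity takes over. The result is due to Alon \cite{Alon}; we include a short proof.

\begin{lemma}\label{lem:prime}
Let $r$ be a prime and $k<r$ a positive integer. Let $x_1,\dots,x_k\in\mathbb F_r$ be distinct and let $u_1,\dots,u_k\in\mathbb F_r$ be arbitrary. Then there is $\omega\in S_k$ such that $x_1+u_{\omega(1)},\dots,x_k+u_{\omega(k)}$ are distinct.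
\end{lemma}

\begin{proof}
Let $V(z_1,\dots,z_k)=\prod_{i<j}(z_j-z_i)$. In a field it is nonzero exactly when the $z_i$ are distinct, and it changes sign when two arguments are exchanged. To show that one of $k!$ values of $V$ is nonzero, we compute their sum. We claim that in the polynomial ring $\mathbb Z[x_1,\dots,x_k,u_1,\dots,u_k]$
\begin{equation}\label{eq:vdm}
\Phi:=\sum_{\omega\in S_k}V\bigl(x_1+u_{\omega(1)},\dots,x_k+u_{\omega(k)}\bigr)=k!\,V(x_1,\dots,x_k).
\end{equation}
For $k=2$ this is $(x_2+u_2-x_1-u_1)+(x_2+u_1-x_1-u_2)=2(x_2-x_1)$.

Let $\theta$ be the transposition of $i$ and $j$. Exchanging the variables $x_i$ and $x_j$ turns the term of $\omega$ into $V(z_{\theta(1)},\dots,z_{\theta(k)})$, where $z_l=x_l+u_{\omega\theta(l)}$, and this is minus the term of $\omega\theta$. Since $\omega\mapsto\omega\theta$ permutes $S_k$, the exchange turns $\Phi$ into $-\Phi$. So substituting $x_i$ for $x_j$ in $\Phi$ gives a polynomial equal to its own negative, which is $0$, and therefore $x_j-x_i$ divides $\Phi$. The polynomials $x_j-x_i$ $(i<j)$ are pairwise non-associate irreducibles in a unique factorization domain, so $\Phi=\gamma\,V(x)$ for a polynomial $\gamma$. The total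 degree of $\Phi$ in the $x$ variables is at most $\binom k2$, which is the degree of $V(x)$, so $\gamma$ does not involve the $x$ variables. Thus $\Phi$ equals its homogeneous part of degree $\binom k2$ in $x$. That part is $V(x)$ for each of the $k!$ terms $\prod_{i<j}(x_j-x_i+u_{\omega(j)}-u_{\omega(i)})$, which proves \eqref{eq:vdm}.

Evaluate \eqref{eq:vdm} in $\mathbb F_r$. The right side is nonzero, because $k<r$ and the $x_i$ are distinct. So some term on the left is nonzero.
\end{proof}

The proof lives in the additive group of a field in which $k!\neq0$, and it says nothing directly about a group such as $\mathbb Z/r^2$. We shall use it only inside a subgroup of prime order.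

\section{Kneser's theorem and deficient pairs}\label{sec:kneser}

From now until the end of Section~\ref{sec:proof}, $G$ is an abelian group, finite or infinite. The \emph{stabilizer} of a finite nonempty set $S\subseteq G$ is the subgroup $H=\{g\in G:gS=S\}$. The set $S$ is a union of cosets of $H$, so $H$ is finite and $|H|$ divides $|S|$. We use Kneser's theorem of 1953; see \cite[Ch.~4]{Nathanson}.

\begin{theorem}[Kneser]\label{thm:kneser}
Let $X,Y$ be finite nonempty subsets of an abelian group and let $H$ be the stabilizer of $XY$. Then $|XY|\ge|XH|+|YH|-|H|$.
\end{theorem}

We need only one consequence: if $H$ is trivial, then $|XY|\ge|X|+|Y|-1$. In other words, the product set of a deficient pair has a nontrivial stabilizer.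

\begin{lemma}\label{lem:p}
Every prime that divides the order of a finite subgroup of $G$ is at least $p(G)$. If $N$ is a finite subgroup of $G$, then $p(G/N)\ge p(G)$.
\end{lemma}

\begin{proof}
If a prime $q$ divides $|M|$ for a finite subgroup $M$, then $M$ has a subgroup of order $q$ by Cauchy's theorem, so $q\ge p(G)$. A nontrivial finite subgroup of $G/N$ has the form $M/N$ with $M$ a subgroup of $G$ of finite order $|M/N|\,|N|$. A prime $q$ dividing $|M/N|$ divides $|M|$, so $|M/N|\ge q\ge p(G)$.
\end{proof}

\begin{lemma}\label{lem:cd}
For finite nonempty $X,Y\subseteq G$ we have $|XY|\ge\min\{p(G),\,|X|+|Y|-1\}$. In particular, $(X,Y)$ is not deficient if $|X|+|Y|\le p(G)+1$.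
\end{lemma}

\begin{proof}
Let $H$ be the stabilizer of $XY$. If $H$ is trivial, use Theorem~\ref{thm:kneser}. Otherwise $|XY|\ge|H|\ge p(G)$.
\end{proof}

With Corollary~\ref{cor:sep}, this already proves Theorem~\ref{thm:general} for $k\le(p(G)+1)/2$. For larger $k<p(G)$ deficient pairs can occur, but only in one way.

\begin{lemma}\label{lem:structure}
Let $(X,Y)$ be a deficient pair in $G$ with $|X|,|Y|<p(G)$. Then $p(G)<\infty$, and there is a subgroup $N$ of prime order $r\ge p(G)$ such that $X$ lies in one coset of $N$, $Y$ lies in one coset of $N$, and $|X|+|Y|\ge r+2$.
\end{lemma}

\begin{proof}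
Let $N$ be the stabilizer of $XY$. It is finite, and nontrivial by Theorem~\ref{thm:kneser}, so $p:=p(G)\le|N|<\infty$. The set $XY$ is a union of cosets of $N$, and
\[
|XY|\le|X|+|Y|-2\le2(p-1)-2=2p-4<2|N| .
\]
So $XY$ is a single coset $gN$. For $y\in Y$ we get $X\subseteq gy^{-1}N$, and for $x\in X$ we get $Y\subseteq gx^{-1}N$. Moreover $|N|=|XY|\le2p-4<p^2$. By Lemma~\ref{lem:p} every prime factor of $|N|$ is at least $p$, so a composite $|N|$ would be at least $p^2$. Hence $r=|N|$ is prime, $r\ge p$, and $r=|XY|\le|X|+|Y|-2$.
\end{proof}

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:general}}\label{sec:proof}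

The natural plan for a group with a subgroup $N$ of prime order is to solve the problem in $G/N$ and then inside the cosets of $N$. The difficulty is that the images of the $a_i$ in $G/N$ need not be distinct, so in $G/N$ we need a separating permutation for two sequences with repetitions. Lemma~\ref{lem:cd} and Corollary~\ref{cor:sep} supply one if the two sequences take few values in $G/N$. For an arbitrary $N$ there is no reason for this. For the subgroup $N$ of Lemma~\ref{lem:structure} there is: at least $r+2$ of the at most $2k$ values collapse to two points.

\begin{example}\label{ex:seven}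
Let $G=(\mathbb Z/7)^2$, $k=6$, and write $ij$ for $(i,j)$. Let $(a_i)=(00,01,02,03,04,10)$ and $(b_j)=(00,01,02,03,10,20)$. The five $a_i$ and four $b_j$ in $N=\{0\}\times\mathbb Z/7$ form a deficient pair, since their sums lie in $N$ and $7\le5+4-2$. In $G/N\cong\mathbb Z/7$ the sequences become $(0,0,0,0,0,1)$ and $(0,0,0,0,1,2)$. The identity permutation is separating for them: it uses the pair $(0,0)$ four times and the pairs $(0,1)$ and $(1,2)$ once, with sums $0,1,3$. Collisions in $G$ are now possible only among the first four indices, and these may be rematched freely among themselves without changing anything in $G/N$. Lemma~\ref{lem:prime} guarantees a good rematching; here none is needed, as the sums $00,02,04,06,14,30$ are distinct.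
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $p=p(G)$, let $A=\{a_1,\dots,a_k\}$, and let $B$ be the set of values of $b_1,\dots,b_k$. Then $|A|=k$, $|B|\le k$ and $k<p$.

If no pair $(A',B')$ with $A'\subseteq A$, $B'\subseteq B$ is deficient, Corollary~\ref{cor:sep} gives a separating permutation $\pi$, and the products $a_ib_{\pi(i)}$ are distinct because the $a_i$ are. So assume that such a pair $(A',B')$ is deficient. By Lemma~\ref{lem:structure}, $p<\infty$ and there is a subgroup $N$ of prime order $r\ge p$ such that each of $A'$, $B'$ lies in one coset of $N$ and $|A'|+|B'|\ge r+2$.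

\emph{The quotient.} Bars denote images in $G/N$. Since $A'$ and $B'$ each map to a single point,
\[
|\bar A|+|\bar B|\le(1+k-|A'|)+(1+k-|B'|)\le2k+2-(r+2)=2k-r\le2(p-1)-p=p-2 .
\]
By Lemma~\ref{lem:p}, $p(G/N)\ge p$. So Lemma~\ref{lem:cd}, applied in $G/N$, shows that no pair $(X,Y)$ with $X\subseteq\bar A$, $Y\subseteq\bar B$ is deficient. Corollary~\ref{cor:sep} gives $\tau\in S_k$ with
\begin{equation}\label{eq:quot}
\bar a_i\bar b_{\tau(i)}=\bar a_j\bar b_{\tau(j)}\quad\Longrightarrow\quad(\bar a_i,\bar b_{\tau(i)})=(\bar a_j,\bar b_{\tau(j)}).
\end{equation}

\emph{Rematching inside cosets.} Partition $\{1,\dots,k\}$ into classes, putting $i$ and $j$ in the same class when $(\bar a_i,\bar b_{\tau(i)})=(\bar a_j,\bar b_{\tau(j)})$. Let $I$ be a class. The $a_i$ $(i\in I)$ lie in one coset $gN$ and the $b_{\tau(i)}$ $(i\in I)$ lie in one coset $hN$, so $a_i=gx_i$ and $b_{\tau(i)}=hu_i$ with $x_i,u_i\in N$. The $x_i$ $(i\in I)$ are distinct, $|I|\le k<p\le r$, and $N$ is isomorphic to the additive group of $\mathbb F_r$. By Lemma~\ref{lem:prime} there is a permutation $\omega_I$ of $I$ such that the elements $x_iu_{\omega_I(i)}$ $(i\in I)$ are distinct. Let $\omega\in S_k$ agree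 with $\omega_I$ on each class $I$, and put $\pi=\tau\circ\omega$.

\emph{Verification.} For $i$ in a class $I$ we have $a_ib_{\pi(i)}=gx_i\cdot hu_{\omega_I(i)}=gh\,x_iu_{\omega_I(i)}$, so the products within a class are distinct. Since $\omega(i)$ and $i$ are in the same class, $\bar b_{\pi(i)}=\bar b_{\tau(\omega(i))}=\bar b_{\tau(i)}$. Hence for $i,j$ in different classes \eqref{eq:quot} gives
\[
\overline{a_ib_{\pi(i)}}=\bar a_i\bar b_{\tau(i)}\ne\bar a_j\bar b_{\tau(j)}=\overline{a_jb_{\pi(j)}} ,
\]
and the products lie in different cosets of $N$. So all $k$ products are distinct.
\end{proof}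

Theorem~\ref{thm:main} is the case of finite $G$. The hypothesis $k<p(G)$ entered three times: in Lemma~\ref{lem:structure}, to make $A'B'$ a single coset of a subgroup of prime order; in the bound for $|\bar A|+|\bar B|$; and in Lemma~\ref{lem:prime}, to make $|I|!$ nonzero in $\mathbb F_r$. Commutativity was used in Kneser's theorem, in forming $G/N$, and in the rearrangement $gx\cdot hu=gh\,xu$. The distinctness of the $a_i$ was used to pass from separating to distinct and to apply Lemma~\ref{lem:prime}; without it the conclusion fails already for two constant sequences.

\section{Repeated elements and non-abelian groups}\label{sec:ext}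

Corollary~\ref{cor:sep} allows repetitions in both sequences and does not need commutativity. Any criterion that excludes deficient pairs therefore yields a separating permutation, that is, a $\pi\in S_k$ such that $a_ib_{\pi(i)}=a_jb_{\pi(j)}$ implies $a_i=a_j$ and $b_{\pi(i)}=b_{\pi(j)}$. We record two such results.

\begin{proposition}\label{prop:repeat}
Let $G$ be an abelian group and $k<p(G)$ a positive integer. Let $a_1,\dots,a_k$ and $b_1,\dots,b_k$ be arbitrary sequences in $G$ with sets of values $A$ and $B$. Suppose there is no subgroup $N$ of prime order $r$ with cosets $gN$, $hN$ satisfying $|A\cap gN|+|B\cap hN|\ge r+2$. Then there is a separating permutation.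
\end{proposition}

\begin{proof}
Suppose $(A',B')$ is deficient with $A'\subseteq A$, $B'\subseteq B$. Since $|A'|,|B'|\le k<p(G)$, Lemma~\ref{lem:structure} gives $N$ of prime order $r$ and cosets $gN\supseteq A'$, $hN\supseteq B'$ with $|A\cap gN|+|B\cap hN|\ge|A'|+|B'|\ge r+2$, contrary to the assumption. So Corollary~\ref{cor:sep} applies.
\end{proof}

For finite groups that need not be abelian, the inequality of Lemma~\ref{lem:cd} is a theorem of K\'arolyi \cite{Karolyi}: if $G$ is a finite group with $|G|>1$, then $|XY|\ge\min\{p(G),|X|+|Y|-1\}$ for all nonempty $X,Y\subseteq G$.

\begin{proposition}\label{prop:nonab}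
Let $G$ be a finite group, possibly non-abelian, with $|G|>1$. Let $a_1,\dots,a_k$ and $b_1,\dots,b_k$ be sequences in $G$ with $s$ and $t$ distinct values, where $s+t\le p(G)+1$. Then there is a separating permutation. In particular, if the $a_i$ are distinct and $k+t\le p(G)+1$ (for example, if $k\le(p(G)+1)/2$), then there is $\pi\in S_k$ such that the products $a_ib_{\pi(i)}$ are distinct.
\end{proposition}

\begin{proof}
If $X$ and $Y$ are nonempty sets of values of the two sequences, then $|X|+|Y|-1\le s+t-1\le p(G)$, so K\'arolyi's theorem gives $|XY|\ge|X|+|Y|-1$. Corollary~\ref{cor:sep} applies. If the $a_i$ are distinct, then $s=k$; and $t\le k$ always, so $k\le(p(G)+1)/2$ implies $k+t\le p(G)+1$.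
\end{proof}

Proposition~\ref{prop:nonab} puts no restriction on the multiplicities, and the condition $s+t\le p(G)+1$ cannot be relaxed in general. Let $A,B$ be subsets of a subgroup of order $p=p(G)$ with $|A|+|B|=p+2$ and $|A|,|B|\ge2$. Take the positive multiplicities on $A$ and $B$ given by Lemma~\ref{lem:necessity} with $A'=A$, $B'=B$. Every nonnegative matrix with these margins has at least $|A|+|B|-1=p+1$ nonzero entries, while only $|AB|\le p$ colors are available. So no such matrix has rainbow support, and by Lemma~\ref{lem:dict} the corresponding sequences, which have $s+t=p+2$, admit no separating permutation.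

\begin{thebibliography}{9}

\bibitem{Alon}
Alon, \emph{Additive Latin transversals}, Israel J. Math. \textbf{117} (2000).

\bibitem{Karolyi}
K\'arolyi, \emph{The Cauchy--Davenport theorem in group extensions}, Enseign. Math. \textbf{51} (2005).

\bibitem{Nathanson}
Nathanson, \emph{Additive Number Theory: Inverse Problems}.

\bibitem{PR}
\emph{Problems and Results in Additive Combinatorics}, \texttt{http://pweb.nju.edu.cn/zwsun/AdditiveComb.pdf}.

\end{thebibliography}
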